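\title{The irreducibility of $(n-1)(x^{n+1}-1)-(n+1)(x^n-x)$\\ away from $x=\pm1$}

\begin{abstract}
For an integer $n\ge4$ let $p(x)=(n-1)(x^{n+1}-1)-(n+1)(x^n-x)$. We prove that $p$ is $(x-1)^3$ times a polynomial irreducible over $\mathbb Q$ if $n$ is even, and $(x-1)^3(x+1)$ times such a polynomial if $n$ is odd. The proof estimates the resultant of two hypothetical factors in two ways. A product formula and Hadamard's inequality bound it from below. Newton polygons show that at each prime the roots fall into totally ramified blocks, and this bounds it from above.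
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge4$ be an integer and
\[
p(x)=(n-1)\left(x^{n+1}-1\right)-(n+1)\left(x^{n}-x\right).
\]
This polynomial has a triple root at $1$, and it vanishes at $-1$ when $n$ is odd. The question, which we take from \cite{noncycl}, is whether these roots account for all of its factorization: is $p$ equal to $(x-1)^3$ times an irreducible polynomial over $\mathbb Q$ when $n$ is even, and to $(x-1)^3(x+1)$ times an irreducible polynomial when $n$ is odd? The answer is yes.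

\begin{theorem}\label{thm:main}
Let $n\ge4$ and
\[
Q=\frac{p}{(x-1)^3}\quad(n\text{ even}),\qquad Q=\frac{p}{2(x-1)^3(x+1)}\quad(n\text{ odd}).
\]
Then $Q\in\mathbb Z[x]$, and $Q$ is irreducible over $\mathbb Q$. Consequently $p$ is $(x-1)^3$ times the irreducible polynomial $Q$ if $n$ is even, and $(x-1)^3(x+1)$ times the irreducible polynomial $2Q$ if $n$ is odd.
\end{theorem}

The roots of $p$ have a simple meaning. For $x=e^{2i\varphi}$ we have $|1+x+\dots+x^{n-1}|=|\sin n\varphi/\sin\varphi|$, and Lemma~\ref{lem:circle} shows that the roots of $p$ other than $1$ are the points $e^{2i\varphi}$ at which $\sin n\varphi/\sin\varphi$ has a critical point in $(0,\pi)$, one between each two consecutive zeros. They are the secondary maxima of the modulus of the geometric sum on the unit circle. When $n$ is odd, the symmetry $\varphi\mapsto\pi-\varphi$ places one of them at $x=-1$. Nothing else singles out any of these points, so one expects the remaining ones to be conjugate over $\mathbb Q$, and this is what the theorem asserts.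 Multiplying $p$ by the series $(1-x)^{-3}=\sum_j\binom{j+2}2x^j$ gives the explicit form
\[
\frac{p(x)}{(x-1)^3}=\sum_{j=0}^{n-2}(j+1)(n-1-j)\,x^j .
\]
Thus $Q=3x^2+4x+3$ for $n=4$ and $Q=2x^2+x+2$ for $n=5$. For $n=2,3$ the quotient $Q$ is the constant $1$, which is why we assume $n\ge4$.

Two short arguments settle many $n$. If $n$ or $n+1$ is prime, then $Q(1+z)$ is an Eisenstein polynomial (Lemma~\ref{lem:eisenstein}). If the leading coefficient of $Q$ is a prime power, a product formula excludes every factorization (Corollary~\ref{cor:degrees}). In general no single prime decides the question, and we need a quantity to which all primes contribute. Suppose that $Q=q_1q_2$ and let $R$ be the resultant of $q_1$ and $q_2$, a nonzero integer that measures how close the roots of $q_1$ are to those of $q_2$ at each place of $\mathbb Q$.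

\emph{At the infinite place $R$ is large.} An identity for $p'$ at the roots of $p$, together with the product formula, gives $|\operatorname{disc}q_i|\cdot|R|$ exactly. The roots lie on the unit circle, so Hadamard's inequality bounds the discriminant from above and hence $|R|$ from below (Sections~\ref{sec:product} and~\ref{sec:lower}).

\emph{At the finite places $R$ is small.} Only primes $\ell$ dividing $n^3-n$ can divide $R$. For such $\ell$ the roots of $Q$ lie in clusters around roots of unity, and each cluster splits into a few Galois orbits, which we call blocks, of rapidly growing sizes. A block cannot be shared between $q_1$ and $q_2$, and this limits the power of $\ell$ in $R$ (Sections~\ref{sec:blocks} and~\ref{sec:upper}).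

Section~\ref{sec:21} carries out the whole argument by hand for $n=21$, the first case that the two short arguments leave open. Section~\ref{sec:compare} compares the bounds in general. Throughout, $\log$ is the natural logarithm; to five places, $\log2=0.69315$, $\log3=1.09861$, $\log5=1.60944$, $\log7=1.94591$, $\log11=2.39790$.

\section{Elementary properties of $p$}\label{sec:elementary}

For $j\ge2$ the coefficient of $z^j$ in $p(1+z)$ is $(n-1)\binom{n+1}j-(n+1)\binom nj$. Since $(n+1)\binom nj=(n+1-j)\binom{n+1}j$, this equals $(j-2)\binom{n+1}j$. The coefficients of $z^0$ and $z^1$ are $0$ and $(n-1)(n+1)-(n+1)(n-1)=0$. Hence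
\begin{equation}\label{eq:expansion}
p(1+z)=\sum_{j\ge3}(j-2)\binom{n+1}jz^j .
\end{equation}
Moreover $p'(x)=(n+1)\left[(n-1)x^n-nx^{n-1}+1\right]$, and
\begin{equation}\label{eq:minusone}
p(-1)=-4n,\ \ p'(-1)=2n(n+1)\ \ (n\text{ even});\qquad p(-1)=0,\ \ p'(-1)=-2(n^2-1)\ \ (n\text{ odd}).
\end{equation}
For odd $n$ all coefficients of $p$ are even, and we write $P=p/2$. Since $(x-1)^3$ and $(x-1)^3(x+1)$ are monic, $Q\in\mathbb Z[x]$. By Gauss' lemma $Q$ is primitive, because $\gcd(n-1,n+1)=1$ for even $n$ and $\gcd(\frac{n-1}2,\frac{n+1}2)=1$ for odd $n$. Let $D$ be the degree of $Q$, $M$ its leading coefficient, $b=Q(-1)$ and $c=Q(1)$. From \eqref{eq:expansion} and \eqref{eq:minusone},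
\begin{equation}\label{eq:data}
\begin{array}{lllll}
n\text{ even:}& D=n-2,& M=n-1,& b=\frac n2,& c=\frac{n^3-n}6;\\[4pt]
n\text{ odd:}& D=n-3,& M=\frac{n-1}2,& b=\frac{n^2-1}8,& c=\frac{n^3-n}{24}.
\end{array}
\end{equation}

\begin{lemma}\label{lem:circle}
The roots of $Q$ are simple, lie on the unit circle, and are different from $\pm1$.
\end{lemma}

\begin{proof}
For $x=e^{2i\varphi}$ we have $x^{n+1}-1=2ie^{i(n+1)\varphi}\sin(n+1)\varphi$ and $x^n-x=2ie^{i(n+1)\varphi}\sin(n-1)\varphi$. The addition formulas give $p(e^{2i\varphi})=4ie^{i(n+1)\varphi}G(\varphi)$ with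
\[
G(\varphi)=n\cos n\varphi\,\sin\varphi-\sin n\varphi\,\cos\varphi=\sin^2\varphi\cdot\frac{d}{d\varphi}\,\frac{\sin n\varphi}{\sin\varphi}.
\]
At $\varphi=k\pi/n$, $1\le k\le n-1$, the sign of $G$ is $(-1)^k$. So $G$ has a zero in each of the $n-2$ intervals between these points, and we obtain $n-2$ distinct roots $x\ne1$ of $p$ on the unit circle. With the triple root $1$ they exhaust the $n+1$ roots of $p$. Finally $-1$ is not a root of $p$ for even $n$, and for odd $n$ it is a simple root, which is removed in $Q$.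
\end{proof}

The shape of $p$ that drives the proof is $p=x^nF-F^*$, where
\[
F(x)=(n-1)x-(n+1),\qquad F^*(x)=(n-1)-(n+1)x .
\]
At a root $\alpha$ it expresses the high power $\alpha^n$ by linear terms: $\alpha^nF(\alpha)=F^*(\alpha)$. Note that $F+F^*=-2(x+1)$ and $F-F^*=2n(x-1)$. Substituting $F=n(x-1)-(x+1)$ and $F^*=-n(x-1)-(x+1)$ gives
\begin{equation}\label{eq:nform}
p=n(x-1)(x^n+1)-(x+1)(x^n-1).
\end{equation}
Next, $xFp'=(n+1)\left[x^nF\cdot((n-1)x-n)+xF\right]$ and $x^nF=p+F^*$. In $F^*\cdot((n-1)x-n)+xF$ the coefficients of $x^2$, $x$, $1$ are $-(n^2-1)+(n-1)=-n(n-1)$, $(n-1)^2+n(n+1)-(n+1)=2n(n-1)$, and $-n(n-1)$. So we have the identity in $\mathbb Z[x]$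
\begin{equation}\label{eq:derivative}
xF(x)\,p'(x)=(n+1)\left((n-1)x-n\right)p(x)-(n^3-n)(x-1)^2 .
\end{equation}

\begin{lemma}\label{lem:eisenstein}
If $n$ or $n+1$ is prime, then $Q$ is irreducible.
\end{lemma}

\begin{proof}
Let $\ell\ge5$ be this prime. If $\ell=n+1$, then $n$ is even and $p\equiv(n-1)(x-1)^\ell$ modulo $\ell$. If $\ell=n$, then $n$ is odd and $p\equiv-(x+1)(x-1)^\ell$ by \eqref{eq:nform}. In both cases $Q(1+z)\equiv Mz^D$ with $\ell\nmid M$, and $\ell$ divides $Q(1)=c$ exactly once by \eqref{eq:data}. Eisenstein's criterion applies.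
\end{proof}

\section{Valuations and Newton polygons}\label{sec:valuations}

Fix a prime $\ell$. Let $K$ be the completion of the maximal unramified extension of $\mathbb Q_\ell$, with ring of integers $\mathcal O_K$ and valuation $v=v_\ell$, $v(\ell)=1$. Then $v(K^\times)=\mathbb Z$, the residue field of $K$ is an algebraic closure of $\mathbb F_\ell$, and $v$ extends uniquely to an algebraic closure $\overline K$, which has the same residue field. We view the roots of $p$ as elements of $\overline K$. A \emph{unit} is an element of valuation $0$, a bar denotes reduction to the residue field, the \emph{disc} of a unit $\zeta$ is the set of $\beta$ with $v(\beta-\zeta)>0$, and an \emph{orbit} is an orbit of $\operatorname{Gal}(\overline K/K)$. We work over $K$ rather than $\mathbb Q_\ell$ so that the centers of all discs are rational over the ground field. The following facts are standard.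

\begin{itemize}
\item[(V1)] Galois conjugation over $K$ preserves valuations, and it preserves residues, since every residue is that of an element of $\mathcal O_K$.
\item[(V2)] The roots of unity of order prime to $\ell$ lie in $K$ and have distinct residues.
\item[(V3)] If $v(\beta)=1/w$, then $[K(\beta):K]\ge w$, because the ramification index is at most the degree.
\item[(V4)] (Newton polygon.) Let $g=\sum c_jz^j\in K[z]$, $c_0\ne0$. If the lower convex hull of the points $(j,v(c_j))$ has an edge of slope $-\theta$ and horizontal length $w$, then $g$ has exactly $w$ roots of valuation $\theta$, counted with multiplicity; all roots arise in this way.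
\item[(V5)] If $g\in\overline K[u]$ has coefficients of valuation $\ge0$ and $\bar g\ne0$, then the residues of the roots of $g$ of valuation $\ge0$ are the roots of $\bar g$, with multiplicities. If $g\in\mathcal O_K[u]$, a simple root of $\bar g$ is the residue of a unique root of $g$, which lies in $K$ (Hensel's lemma).
\end{itemize}

We also need the valuations of binomial coefficients. Let $a=v(N)$. Then
\begin{equation}\label{eq:binomial}
v\tbinom Nj\ge a-v(j)\ge a-\lfloor\log_\ell j\rfloor\quad(j\ge1),\qquad v\tbinom N{\ell^k}=a-k\quad(0\le k\le a).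
\end{equation}
The inequality follows from $\binom Nj=\frac Nj\binom{N-1}{j-1}$. For $j=\ell^k$ the last factor is $\prod_{0<i<\ell^k}\frac{N-i}i$, a unit because $v(N-i)=v(i)$ for $0<i<\ell^a$.

The next lemma extends Eisenstein's criterion from one edge to a staircase of edges; see Figure~\ref{fig:staircase}.

\begin{lemma}[Staircase lemma]\label{lem:staircase}
Let $g=\sum c_jz^j\in\mathcal O_K[z]$. Let $0=j_0<j_1<\dots<j_t$ be integers such that the lengths $w_k=j_k-j_{k-1}$ satisfy $w_1\le w_2<w_3<\dots<w_t$, and suppose that $v(c_{j_k})=t-k$ for $0\le k\le t$ and $v(c_j)\ge t-k$ for $j_k<j<j_{k+1}$, $0\le k<t$. Then every root of $g$ of positive valuation has valuation $1/w_k$ for some $k$. If $w_k$ differs from the other lengths, the roots of valuation $1/w_k$ are $w_k$ distinct elements forming one orbit. If $w_1=w_2$, there are $2w_1$ roots of valuation $1/w_1$, counted with multiplicity. If $z,z'$ are roots of valuations $1/w_k>1/w_{k'}$, then $v(z-z')=1/w_{k'}$.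
\end{lemma}

\begin{proof}
The broken line through the points $(j_k,t-k)$ has slopes $-1/w_k$, so it is convex. It lies at height $\le t-k$ over $[j_k,j_{k+1}]$, so all points $(j,v(c_j))$ with $j\le j_t$ lie on or above it, and the points with $j>j_t$ have height $\ge0$. Hence it is the descending part of the Newton polygon, and (V4) gives the number of roots of each positive valuation. If $w_k$ differs from the other lengths, there are $w_k$ roots of valuation $1/w_k$, counted with multiplicity. Such a root has at least $w_k$ distinct conjugates by (V3), all of them roots of $g$ of the same valuation by (V1); so these are all. The last claim is the ultrametric inequality.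
\end{proof}

The lemma assumes nothing about the other roots of $g$. This matters, since we shall apply it to $g=p(\zeta+z)$, which has the triple root $z=1-\zeta$; for the roots of unity $\zeta\ne1$ that occur, this root is a unit.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.9cm]
\fill[gray!20] (0,2)--(3,2)--(3,1)--(9,1)--(9,0)--(10.5,0)--(10.5,2.6)--(0,2.6)--cycle;
\draw[->] (0,0)--(11,0) node[right]{$j$};
\draw[->] (0,0)--(0,2.9) node[above]{$v(c_j)$};
\draw[thick] (0,2)--(3,1)--(9,0);
\fill (0,2) circle (2pt) (3,1) circle (2pt) (9,0) circle (2pt);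
\node[below] at (3,0) {$3$}; \node[below] at (9,0) {$9$};
\node[left] at (0,1) {$1$}; \node[left] at (0,2) {$2$};
\end{tikzpicture}
\caption{A staircase with corners $(0,2)$, $(3,1)$, $(9,0)$. If all points $(j,v(c_j))$ lie in the shaded region and the three corners occur among them, the Newton polygon descends along the thick line, and the roots of positive valuation form two Galois orbits: three roots of valuation $1/3$ and six roots of valuation $1/6$.}
\label{fig:staircase}
\end{figure}

\section{The product formula and the resultant}\label{sec:product}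

By a \emph{factor} of $Q$ we mean a nonconstant primitive $q\in\mathbb Z[x]$ with positive leading coefficient that divides $Q$; then $Q/q\in\mathbb Z[x]$ by Gauss' lemma. Let $q$ be a factor with leading coefficient $d$. By Lemma~\ref{lem:circle}, $q$ is $d$ times a product of quadratics $x^2-2x\cos\theta+1$ without real roots. So $\deg q$ is even, $q$ is self-reciprocal (its set of roots in any field of characteristic $0$ is closed under $\alpha\mapsto\alpha^{-1}$), and $q(1)$, $q(-1)$ are positive integers dividing $c$ and $b$.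

\begin{lemma}\label{lem:nonunits}
Let $e=v(M)$. If $e=0$, all roots of $Q$ are units. If $e\ge1$, all roots of $Q$ are units except two, $\alpha_0$ and $\alpha_\infty=\alpha_0^{-1}$, with $v(\alpha_0)=e$. A factor $q$ with leading coefficient $d$ vanishes either at both, and then $v(d)=e$, or at neither, and then $v(d)=0$.
\end{lemma}

\begin{proof}
The leading and constant coefficients of $Q$ equal $M$, which gives the case $e=0$ by (V4). Let $e\ge1$. In $p$ (for even $n$) or $P$ (for odd $n$) the coefficients of $1,x,x^n,x^{n+1}$ have valuations $e,0,0,e$ and the others vanish. By (V4) there is one root of valuation $e$ and one of valuation $-e$, and all others are units. The two are roots of $Q$ and inverse to each other, and $q$ is self-reciprocal. Since $q$ is primitive, its Newton polygon touches height $0$ and ends at height $v(d)$, so $v(d)$ is the sum of $-v(\alpha)$ over the roots of $q$ of negative valuation.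
\end{proof}

For a unit root $\alpha$ the relation $\alpha^nF(\alpha)=F^*(\alpha)$ says that $F(\alpha)$ and $F^*(\alpha)$ have the same valuation. Their sum is $-2(\alpha+1)$ and their difference is $2n(\alpha-1)$, so for odd $\ell$ this valuation can be positive only if $\ell\mid n$ and $\alpha$ is close to $-1$. The next lemma says how close it can be.

\begin{lemma}\label{lem:minusone}
Let $\ell\mid n$ and let $\alpha$ be a root of $Q$. If $n$ is odd, then $v(\alpha+1)=0$. If $n$ is even, then $v(\alpha+1)<1$.
\end{lemma}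

\begin{proof}
Here $\ell\nmid M$, so $\alpha$ is a unit. Let $a=v(n)$. If $n$ is odd, then $\ell$ is odd and $\bar p=-(x+1)(x^n-1)$ has the simple root $-1$. By (V5) the only root of $p$ in the disc of $-1$ is $-1$, which is not a root of $Q$.

Let $n$ be even and suppose that $v(\alpha+1)\ge1$. If $\ell$ is odd, put $z=\alpha+1$. Then $\alpha^n-1=(1-z)^n-1=\sum_{j\ge1}\binom nj(-z)^j$ has valuation $\ge a+1$, since $a-v(j)+j\ge a+1$. By \eqref{eq:nform}, $n(\alpha-1)(\alpha^n+1)=(\alpha+1)(\alpha^n-1)$. The left side has valuation $a$, as $\alpha-1$ and $\alpha^n+1$ have residues $-2$ and $2$, and the right side has valuation $\ge a+2$, a contradiction. If $\ell=2$, put $z=\alpha-1$, so $v(z)\ge1$ and $\sum_{j\ge3}(j-2)\binom{n+1}jz^{j-3}=0$ by \eqref{eq:expansion}. The term $j=3$ is $(n^3-n)/6$, of valuation $a-1$. Since $\binom{n+1}j=\frac{(n+1)n}{j(j-1)}\binom{n-1}{j-2}$, the term $j$ has valuation at least $a+v(j-2)-v(j(j-1))+j-3$. This is $a$ for $j=4$, and it exceeds $a-1$ for $j\ge5$ because $v(j(j-1))\le\log_2j<j-2$.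 So the sum has valuation $a-1$ and is not zero.
\end{proof}

\begin{proposition}[Product formula]\label{prop:product}
Let $q$ be a factor of $Q$ with leading coefficient $d$. Then
\[
\prod_{q(\alpha)=0}|F(\alpha)|=\begin{cases}d^{\,n-1}q(-1)&n\text{ even},\\ 2^{\deg q}\,d^{\,n-1}&n\text{ odd}.\end{cases}
\]
\end{proposition}

For $n=4$ and $q=Q=3x^2+4x+3$ the left side is $3^2\cdot Q(5/3)/3=54$, and the right side is $3^3\cdot2$.

\begin{proof}
The product $\prod F(\alpha)$ is a rational number, nonzero because the root of $F$ is real. It suffices to show that both sides have the same valuation at each prime $\ell$.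

\emph{$n$ even, $\ell\mid n$.} All roots are units and $v(d)=0$. Since $F(\alpha)=n(\alpha-1)-(\alpha+1)$ and $v(\alpha+1)<1\le v(n)$ by Lemma~\ref{lem:minusone}, we get $v(F(\alpha))=v(\alpha+1)$. The sum is $v(q(-1)/d)=v(q(-1))$.

\emph{$\ell$ odd, and $\ell\nmid n$ if $n$ is even.} We must show that the sum is $(n-1)v(d)$; for even $n$ note that $q(-1)\mid\frac n2$ is prime to $\ell$. Let $\alpha$ be a unit root with $v(F(\alpha))>0$. Then also $v(F^*(\alpha))>0$, so $\bar\alpha=-1$ from the sum, and then $\ell\mid n$ from the difference. So $n$ is odd, and Lemma~\ref{lem:minusone} is contradicted. Hence unit roots contribute $0$. If $e=v(M)\ge1$, then $v(n-1)=e$ and $n+1$ is a unit, so $v(F(\alpha_0))=0$ and $v(F(\alpha_\infty))=v(F^*(\alpha_\infty))-nv(\alpha_\infty)=-e+ne$. Lemma~\ref{lem:nonunits} gives the claim.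

\emph{$\ell=2$, $n$ odd.} We must show that the sum is $\deg q+(n-1)v(d)$. If $n\equiv3\pmod4$, then $M$ is odd, all roots are units, $v(n-1)=1$ and $v(n+1)\ge2$, so every $v(F(\alpha))$ is $1$. If $n\equiv1\pmod4$, then $v(n+1)=1$ and $v(n-1)=e+1\ge2$. So $v(F(\alpha))=1$ for units and for $\alpha_0$, while $v(F(\alpha_\infty))=v(F^*(\alpha_\infty))+ne=(1-e)+ne=1+(n-1)e$.
\end{proof}

From now on we assume, for a contradiction, that
\[
Q=q_1q_2
\]
with factors $q_1,q_2$. Let $d_i$ be the leading coefficient and $D_i$ the degree of $q_i$, and $b_i=q_i(-1)$, $c_i=q_i(1)$. Thus $d_1d_2=M$, $D_1+D_2=D$, $b_1b_2=b$, $c_1c_2=c$, and $\gcd(d_1,d_2)=1$ by Lemma~\ref{lem:nonunits}. On the unit circle $|F(\alpha)|$ is about $n|\alpha-1|$, so the left side of the product formula is of size $n^{\deg q}$, and the formula ties the degree of a factor to its leading coefficient.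

\begin{corollary}\label{cor:degrees}
We have $M^{D_i-1}<d_i^{\,n}$ for even $n$ and $M^{D_i}<d_i^{\,n}$ for odd $n$. Hence $d_1,d_2\ge2$, $d_1\neq d_2$, and $M$ is not a prime power. Number the factors so that $d_1<d_2$ and put
\[
\Lambda=\log M,\qquad\kappa=\log d_1,\qquad\lambda=\kappa/\Lambda\in(0,\tfrac12).
\]
Then
\begin{equation}\label{eq:degrees}
n\lambda-3<D_1<n\lambda+1\quad(n\text{ even}),\qquad n\lambda-3<D_1<n\lambda\quad(n\text{ odd}).
\end{equation}
\end{corollary}

\begin{proof}
Let $\xi=\frac{n+1}{n-1}>1$ be the root of $F$. The product of $|F(\alpha)|$ over the roots of $q_i$ is $(n-1)^{D_i}q_i(\xi)/d_i$, so Proposition~\ref{prop:product} reads $M^{D_i}q_i(\xi)=d_i^{\,n}b_i$ for even $n$ and $M^{D_i}q_i(\xi)=d_i^{\,n}$ for odd $n$. For $\alpha=e^{i\theta}$ we have $|\xi-\alpha|^2-|1-\alpha|^2=(\xi-1)(\xi+1-2\cos\theta)>0$, so $q_i(\xi)>q_i(1)\ge1$. For even $n$, $b_i\le\frac n2<M$. This gives the first claim. As $M\ge2$, the value $d_i=1$ would force $D_i<1$. So $M$ is a product of two coprime integers $\ge2$.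 Taking logarithms, $D_1<n\lambda+1$ and $D_2<n(1-\lambda)+1$ for even $n$, and $D_1<n\lambda$ and $D_2<n(1-\lambda)$ for odd $n$; since $D_1=D-D_2$, \eqref{eq:degrees} follows.
\end{proof}

In particular Theorem~\ref{thm:main} holds whenever $M$ is a prime power. In the remaining cases,
\begin{equation}\label{eq:start}
n\ge16,\ d_1\ge3\quad(n\text{ even; }M\text{ is odd}),\qquad n\ge13,\ d_1\ge2\quad(n\text{ odd}).
\end{equation}
Recall that the resultant of $q_1,q_2$ and the discriminant of $q_1$ are the integers
\[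
R=d_1^{D_2}d_2^{D_1}\prod_{\alpha,\beta}(\alpha-\beta)=d_1^{D_2}\prod_\alpha q_2(\alpha),\qquad |\operatorname{disc}q_1|=d_1^{2D_1-2}\prod_{\alpha\ne\alpha'}|\alpha-\alpha'|=d_1^{D_1-2}\prod_\alpha|q_1'(\alpha)|,
\]
where $\alpha,\alpha'$ run over the roots of $q_1$ and $\beta$ over those of $q_2$. Here $R\ne0$ because $Q$ has simple roots. Put
\[
H=\frac{n(n+1)}{n-1}M^2=\begin{cases}n^3-n&n\text{ even},\\ \frac14(n^3-n)&n\text{ odd}.\end{cases}
\]

\begin{proposition}\label{prop:disc}
For $i=1,2$,
\[
|\operatorname{disc}q_i|\cdot|R|=\frac{H^{D_i}}{d_i^2b_ic_i}\qquad\text{and}\qquad|R|\ge\frac1{b_ic_i}\left(\frac H{d_i^2D_i}\right)^{D_i}.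
\]
\end{proposition}

\begin{proof}
Take $i=1$; the roles of the factors are symmetric here. At a root $\alpha$ of $q_1$ we have $Q'(\alpha)=q_1'(\alpha)q_2(\alpha)$, so $|\operatorname{disc}q_1||R|=d_1^{D-2}\prod_\alpha|Q'(\alpha)|$. By \eqref{eq:derivative}, $|p'(\alpha)|=(n^3-n)|\alpha-1|^2/|F(\alpha)|$, hence
\[
|Q'(\alpha)|=\frac{n^3-n}{|\alpha-1|\,|F(\alpha)|}\ \ (n\text{ even}),\qquad|Q'(\alpha)|=\frac{n^3-n}{2|\alpha-1|\,|\alpha+1|\,|F(\alpha)|}\ \ (n\text{ odd}).
\]
Insert $\prod|\alpha-1|=c_1/d_1$, $\prod|\alpha+1|=b_1/d_1$ and Proposition~\ref{prop:product}. In both cases $\prod|Q'(\alpha)|=H^{D_1}/(b_1c_1d_1^{D})$, which gives the identity. The product $\prod_{\alpha\ne\alpha'}|\alpha-\alpha'|$ is the squared modulus of the Vandermonde determinant of the roots, whose entries have modulus $1$. Hadamard's inequality (the modulus of a determinant is at most the product of the Euclidean lengths of its rows) bounds it by $D_1^{D_1}$. So $|\operatorname{disc}q_1|\le d_1^{2D_1-2}D_1^{D_1}$.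
\end{proof}

\begin{lemma}\label{lem:valR}
For every prime $\ell$, $v_\ell(R)=\sum v(\alpha-\beta)$, summed over the pairs of unit roots $\alpha$ of $q_1$ and $\beta$ of $q_2$ that lie in a common disc. If $\ell\nmid n^3-n$, there is no such pair.
\end{lemma}

\begin{proof}
If $e=v(d_1)\ge1$, then $\alpha_0,\alpha_\infty$ are roots of $q_1$, all roots $\beta$ of $q_2$ are units and $v(d_2)=0$. Then $\prod_\beta(\alpha_\infty-\beta)$ has valuation $-eD_2$, which cancels $d_1^{D_2}$, and $v(\alpha_0-\beta)=0$. The case $v(d_2)\ge1$ is symmetric. So only pairs of units count, and units in different discs contribute $0$. Now let $\ell\nmid n^3-n$ and suppose that such a pair exists. By (V5) the common residue $\bar\alpha$ is a multiple root of $\bar Q$, hence a root of $\bar p$ and $\bar p'$. By \eqref{eq:derivative}, $\bar\alpha=1$. Then $\ell$ divides $Q(1)=c$, which divides $n^3-n$, a contradiction.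
\end{proof}

\section{The case $n=21$}\label{sec:21}

The first $n$ for which $M$ is not a prime power are $13$, $16$ and $21$, and Lemma~\ref{lem:eisenstein} settles $13$ and $16$. Let $n=21$. Then $P=10(x^{22}-1)-11(x^{21}-x)$, $D=18$, $M=10$, $b=55$, $c=385$, $H=2310$, and necessarily $d_1=2$, $d_2=5$.

\emph{$R$ is large.} By Corollary~\ref{cor:degrees}, $10^{D_1}<2^{21}<10^7$ and $10^{D_2}<5^{21}<10^{15}$. The degrees are even with sum $18$, so $D_1\in\{4,6\}$. Since $2310/(4D_1)>96$, Proposition~\ref{prop:disc} gives $|R|>96^4/(55\cdot385)>4000$.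

\emph{$R$ is small.} By Lemma~\ref{lem:valR} only $\ell=2,3,5,7,11$ can divide $R$. Modulo these primes $P$ is congruent to
\[
x(x^5-1)^4,\qquad(x+1)(x^7-1)^3,\qquad-x(x^4-1)^5,\qquad3(x+1)(x^3-1)^7,\qquad-(x^2-1)^{11}.
\]
A disc can contain two unit roots only if its center is a multiple root of $\bar P$, that is, the residue of a root of unity $\zeta\in K$ of order dividing $5,7,4,3,2$ respectively. Consider the lowest nonzero coefficient of $P(\zeta+z)$. For $\zeta\ne\pm1$ it is $P(\zeta)$, which equals $10(\zeta^2-1)$ if $\zeta^{20}=1$ ($\ell=2,5$) and $21(\zeta-1)$ if $\zeta^{21}=1$ ($\ell=3,7$). For $\zeta=1$ it is $\frac12\binom{22}3=770=2\cdot5\cdot7\cdot11$. For $\zeta=-1$ ($\ell=5,11$) it is $P'(-1)=-440=-2^3\cdot5\cdot11$. In every case its valuation is $1$, except for $\ell=3$, $\zeta=1$, where it is $0$ and the disc contains no root but $1$. Divide $P(\zeta+z)$ by the power of $z$ that it contains. All coefficients before the first unit coefficient have valuation $\ge1$, so Lemma~\ref{lem:staircase} applies with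 $t=1$: the roots $\ne\zeta$ of $P$ in the disc form one orbit. An orbit that contains a root of $q_i\in K[x]$ consists of roots of $q_i$. So no disc contains roots of both factors, and $|R|=1$. This contradicts $|R|>4000$, and $Q$ is irreducible.

For $n=21$ one could finish faster: at $\ell=11$ there are only two orbits, of sizes $11-3=8$ and $11-1=10$, which do not allow $D_1\in\{4,6\}$. Such an argument needs a large prime factor of $n^3-n$, while the resultant uses all primes at once. What is special about $n=21$ is that each disc holds one orbit. When higher prime powers divide $n-1$, $n$ or $n+1$, the staircase has several steps, the orbits in a disc can be distributed among $q_1$ and $q_2$, and $v_\ell(R)$ can be positive. The rest of the paper makes both halves of the argument quantitative.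

\section{The lower bound for the resultant}\label{sec:lower}

Proposition~\ref{prop:disc} gives one bound for each factor, each with an unknown $b_ic_i$. Averaging the logarithms replaces these by the known product $bc$.

\begin{proposition}\label{prop:lower1}
With $\eta=2-\frac4n$ for even $n$ and $\eta=\frac52-\frac{15}{2n}$ for odd $n$,
\begin{equation}\label{eq:lower1}
\log|R|\ge D\kappa+D_1(\Lambda-2\kappa)+2\log2\cdot\frac{D_1D_2}D+\eta-\tfrac12\log bc .
\end{equation}
Moreover $\frac12\log bc<2\log n-1.242$ for even $n$ and $\frac12\log bc<\frac52\log n-3\log2-\frac12\log3<\frac52\log n-2.628$ for odd $n$.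
\end{proposition}

\begin{proof}
Since $H/d_1^2=\frac{n(n+1)}{n-1}d_2^2$, Proposition~\ref{prop:disc} gives
\[
\log|R|\ge D_1\Bigl(2\log d_2+\log\frac n{D_1}+\log\frac{n+1}{n-1}\Bigr)-\log b_1c_1,
\]
and the same with the indices interchanged. The average of the two right sides, with $u=D_1/D$, is
\[
D_1(\Lambda-\kappa)+D_2\kappa+\frac D2\Bigl(\log\frac nD+\log\frac{n+1}{n-1}\Bigr)+\frac D2\bigl(-u\log u-(1-u)\log(1-u)\bigr)-\tfrac12\log bc .
\]
The first two terms equal $D\kappa+D_1(\Lambda-2\kappa)$. From $\log\frac nD\ge\frac{n-D}n$ and $\log\frac{n+1}{n-1}\ge\frac2n$ the third is at least $\frac{D(n-D+2)}{2n}=\eta$. For the fourth we use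
\[
g(u):=-u\log u-(1-u)\log(1-u)-4\log2\cdot u(1-u)\ge0\qquad(0\le u\le1).
\]
Indeed $g$ is symmetric about $\frac12$, $g(0)=g(\frac12)=g'(\frac12)=0$, and $g''=8\log2-\frac1{u(1-u)}$ increases on $(0,\frac12]$ from $-\infty$ to a positive value. So $g$ is concave on some $[0,u_0]$ and convex on $[u_0,\frac12]$. On the convex part $g$ lies above its tangent at $\frac12$, which is $0$; on the concave part $g(0)=0$ and $g(u_0)\ge0$ give $g\ge0$. The last claims follow from $bc<n^4/12$ for even $n$ and $bc<n^5/192$ for odd $n$.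
\end{proof}

Eliminating $D_1$ by \eqref{eq:degrees} gives a bound in terms of $\lambda$ alone.

\begin{proposition}\label{prop:lower2}
We have $\log|R|\ge2n\lambda(1-\lambda)(\Lambda+\log2)-E$, where
\[
E=5\log n-4\kappa+1\ \ (n\text{ even}),\qquad E=5.5\log n-3\kappa-3.049+\tfrac{7.5}n\ \ (n\text{ odd}).
\]
\end{proposition}

\begin{proof}
First, $n\lambda>3$. By \eqref{eq:start}, $n\lambda\ge\frac{n\log3}{\log(n-1)}\ge\frac{16\log3}{\log15}>6$ for even $n$ and $n\lambda\ge\frac{n\log2}{\log((n-1)/2)}\ge\frac{13\log2}{\log6}>5$ for odd $n$; both expressions increase with $n$ in these ranges, since $\log\frac{n-1}2>\frac n{n-1}$.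

Next, $D_1D_2/D\ge n\lambda(1-\lambda)-3$. The function $u(D-u)-D(n\lambda(1-\lambda)-3)$ is concave in $u$, so it suffices to check that it is positive at the ends of the ranges \eqref{eq:degrees}. Its values are
\[
\begin{array}{lll}
n\text{ even},&u=n\lambda-3:&4n\lambda+2n\lambda(1-\lambda)-9>0,\\
n\text{ even},&u=n\lambda+1:&n(1-4\lambda)+2n\lambda(1-\lambda)+3n-9\ge2n-9>0,\\
n\text{ odd},&u=n\lambda-3:&3n\lambda+3n\lambda(1-\lambda)-9>0,\\
n\text{ odd},&u=n\lambda:&3n-3n\lambda^2-9\ge\frac94n-9>0.
\end{array}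
\]
Since $\Lambda-2\kappa>0$ and $\lambda\Lambda=\kappa$,
\[
D\kappa+D_1(\Lambda-2\kappa)\ge D\kappa+(n\lambda-3)(\Lambda-2\kappa)=2n\lambda(1-\lambda)\Lambda-3\Lambda+(D-n+6)\kappa ,
\]
with $D-n+6=4$ or $3$. So \eqref{eq:lower1} gives the claim with $E$ replaced by $3\Lambda-(D-n+6)\kappa+6\log2-\eta+\frac12\log bc$. For even $n$, use $3\Lambda\le3\log n-\frac3n$ and $6\log2<4.159$: the terms other than $5\log n-4\kappa$ add up to less than $4.159-2-1.242+\frac1n<1$. For odd $n$, use $3\Lambda<3\log n-3\log2$: the terms other than $5.5\log n-3\kappa+\frac{7.5}n$ add up to less than $-\frac52-\frac12\log3<-3.049$.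
\end{proof}

\section{Blocks of roots at the primes dividing $n^3-n$}\label{sec:blocks}

Let $\ell\mid n^3-n$. Let $N$ be the one of $n-1,n,n+1$ with the largest valuation, and write $N=\ell^am$, $\ell\nmid m$, $W=\ell^a$. For odd $\ell$, $N$ is the only one of the three that is divisible by $\ell$. For $\ell=2$ and even $n$, $N=n$. For $\ell=2$ and odd $n$, $a\ge2$ and the other even number is $2$ modulo $4$. Put $C_\ell=v_\ell(n^3-n)$ and
\[
T=T_\ell=\begin{cases}a=C_\ell&\ell\text{ odd},\\ a+1=C_\ell+1&\ell=2,\ n\text{ even},\\ a-1=C_\ell-2&\ell=2,\ n\text{ odd}.\end{cases}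
\]
This will be the number of steps of the staircase in a typical disc. Let $s_0=0$, $s_k=W\ell^{k-T}$ for $1\le k\le T$, and $w_k=s_k-s_{k-1}$. The \emph{generic sizes} $w_1,\dots,w_T$ are
\[
\ell,\ \ell^2-\ell,\ \dots,\ \ell^a-\ell^{a-1};\qquad1,1,2,4,\dots,2^{a-1};\qquad4,4,8,\dots,2^{a-1}\ \ (\text{just }4\text{ if }a=2)
\]
in the three cases. They are nondecreasing, their sum is $W$, and $w_k=(\ell-1)s_{k-1}$ for $k\ge2$.

\begin{proposition}\label{prop:blocks}
Every unit root of $Q$ lies in the disc of one of the $m$ elements $\zeta\in K$ with $\zeta^m=1$. The roots of $Q$ in such a disc are partitioned into blocks $B_1,\dots,B_T$ such that each nonempty block is one orbit, $v(\alpha-\beta)=1/|B_{k'}|$ for $\alpha\in B_k$, $\beta\in B_{k'}$, $k<k'$, and $|B_k|=w_k$ with the following exceptions.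
\begin{itemize}
\item $\zeta=1$: $|B_1|=\ell-3$ if $\ell$ is odd; $B_1=B_2=\emptyset$ if $\ell=2$ and $n$ is even; $B_1=\emptyset$ if $\ell=2$ and $n$ is odd.
\item $\zeta=-1$ (then $\ell$ is odd): $|B_1|=\ell-1$ if $N\ne n$; $|B_1|=\ell+1$ if $N=n$, and then $n$ is even.
\end{itemize}
\end{proposition}

\begin{proof}
Let $p_0=p$ and $a'=a$, except for $\ell=2$ and odd $n$, where $p_0=P=M(x^{n+1}-1)-(M+1)(x^n-x)$ and $a'=a-1\ge1$. Dropping from the definition of $p_0$, or from \eqref{eq:nform}, the term whose coefficient is $N$ or $N/2$, we get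
\begin{equation}\label{eq:congruence}
p_0\equiv\varepsilon\,h(x)\,(x^N-1)\pmod{\ell^{a'}},\qquad h=1,\ x+1,\ x\ \text{ for }N=n+1,\ n,\ n-1,
\end{equation}
with an integer $\varepsilon$ prime to $\ell$: it is $n-1$, $-1$, $-(n+1)$ for $p_0=p$, and $M$, $-(M+1)$ for $p_0=P$ and $N=n+1$, $n-1$.

\emph{The discs.} Modulo $\ell$, $x^N-1=(x^m-1)^W$. So the residue of a unit root is an $m$-th root of unity or, if $N=n$, the root $-1$ of $h$. If $N=n$ is odd, the residue $-1$ does not occur for roots of $Q$ (Lemma~\ref{lem:minusone}). If $N=n$ is even, $-1$ is itself an $m$-th root of unity in the residue field: $m$ is even for odd $\ell$, and $-1=1$ for $\ell=2$. The center $\zeta=-1$ occurs only if $m$ is even; then $\ell$ is odd and $N$ is even, so $n$ is even if $N=n$ and odd if $N\neq n$.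

\emph{The coefficients.} Fix $\zeta$ and write $p_0(\zeta+z)=\sum c_jz^j$. The roots of $Q$ in the disc are the $\zeta+z$, other than $\pm1$, with $z$ a root of positive valuation. We have $(\zeta+z)^N-1=\sum_{j\ge1}\binom Nj\zeta^{-j}z^j$ and $h(\zeta+z)=h(\zeta)+h'z$ with $h'\in\{0,1\}$. So modulo $\ell^{a'}$
\begin{equation}\label{eq:cj}
c_1\equiv\varepsilon\zeta^{-1}h(\zeta)N,\qquad c_j\equiv\varepsilon\zeta^{-j}\Bigl[h(\zeta)\tbinom Nj+h'\zeta\tbinom N{j-1}\Bigr]\quad(j\ge2).
\end{equation}
With \eqref{eq:binomial} this gives three facts.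
\begin{itemize}
\item[(A)] $v(c_j)\ge\min(a',a-\lfloor\log_\ell j\rfloor)$ for all $j\ge1$.
\item[(B)] If $h(\zeta)$ is a unit, $1\le k\le a$ and $a-k<a'$, then $v(c_{\ell^k})=a-k$. Indeed $v\binom N{\ell^k}=a-k$, while $v\binom N{\ell^k-1}\ge a$.
\item[(C)] By (V2), $h(\zeta)=\zeta+1$ fails to be a unit only if $N=n$ and either $\ell$ is odd, $\zeta=-1$, or $\ell=2$, $\zeta=1$. Then $a'=a$, $h'=1$, $v(h(\zeta))\ge1$, and $v(c_j)\ge a-k$ for $\ell^k+1\le j\le\ell^{k+1}$, $k\ge0$, with equality at $j=\ell^k+1$ for $1\le k\le a$. Indeed the first term in the bracket has valuation $\ge1+a-v(j)\ge a-k$ and the second $\ge a-v(j-1)\ge a-k$; at $j=\ell^k+1$ these valuations are $\ge a+1$ and $=a-k$.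
\end{itemize}

\emph{Generic discs, $\zeta\ne\pm1$.} From $\zeta^N=1$ we get $p(\zeta)=(n+1)(\zeta-\zeta^{-1})$, $2n(\zeta-1)$, $(n-1)(\zeta^2-1)$ for $N=n+1,n,n-1$. Since $\zeta\pm1$ are units, $v(c_0)=T$ in all three cases of the definition of $T$. We claim that Lemma~\ref{lem:staircase} applies with $t=T$, $j_k=s_k$. For odd $\ell$, $s_k=\ell^k$ and this is (A), (B). For $\ell=2$ and odd $n$, $s_k=2^{k+1}$, (A) gives $v(c_j)\ge a-1=T$ for $1\le j\le3$, and (A), (B) give the rest. For $\ell=2$ and even $n$, $s_k=2^{k-1}$, we have $c_1=p'(\zeta)=n(n+1)(1-\zeta^{-1})$ of valuation $a=T-1$, and (A), (B) give the rest. For odd $\ell$ the sizes are strictly increasing, as $\ell<\ell^2-\ell$, and the proposition follows; the same holds if $T=1$. For $\ell=2$ and $T\ge2$ we have $w_1=w_2<w_3<\cdots$. The lemma provides $B_3,\dots,B_T$, and it remains to split the $2w_1$ roots of valuation $1/w_1$ into two orbits at distance $1/w_2$. For this we rescale $z$ and reduce.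

Let $\ell=2$, $n$ even, $z=2u$. In $p(\zeta+2u)/(2n)$ the coefficient of $u^j$ has valuation $\ge j-1-\lfloor\log_2j\rfloor>0$ for $j\ge3$ by (A). The first three coefficients satisfy, modulo the maximal ideal,
\[
\frac{c_0}{2n}=\zeta-1,\qquad\frac{c_1}n\equiv\frac{\zeta-1}\zeta,\qquad\frac{2c_2}n\equiv-\bigl[(n-1)(\zeta+1)\zeta^{-2}+2\zeta^{-1}\bigr]\equiv\frac{\zeta-1}{\zeta^2},
\]
the last by \eqref{eq:cj}. The reduction is $(\bar\zeta-1)(1+y+y^2)$ with $y=u/\bar\zeta$, which has two distinct roots since the derivative of $1+y+y^2$ is $1$. By (V5) there are two roots $u\in\mathcal O_K$ with different residues. They give $\alpha_1,\alpha_2\in K$ with $v(\alpha_1-\alpha_2)=1$, and we take $B_1=\{\alpha_1\}$, $B_2=\{\alpha_2\}$.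

Let $\ell=2$, $n$ odd, $a\ge3$, and $z=\pi u$ with $\pi^4=2$. In $P(\zeta+\pi u)/2^{a-1}$ the coefficient of $u^j$ has valuation $v(c_j)+\frac j4-(a-1)$. This is $0$ for $j=0,4,8$. By (A) it is $\ge\frac j4>0$ for $1\le j\le3$, and $\ge\frac j4+1-\lfloor\log_2j\rfloor$ for $j\ge4$, which is positive for $j\ne4,8$. So the reduction is $r_0+r_1u^4+r_2u^8$ with $r_0r_1r_2\ne0$. The polynomial $r_0+r_1Y+r_2Y^2$ has derivative $r_1\ne0$, hence two distinct roots, and in characteristic $2$ the reduction is $r_2(u-y_1)^4(u-y_2)^4$ with $y_1^4\ne y_2^4$. By (V5), four roots have $\bar u=y_1$ and four have $\bar u=y_2$, counted with multiplicity. Conjugation over $K$ preserves the residue of $u^4=z^4/2$ by (V1), and each orbit has at least four elements by (V3). So these are two orbits $B_1,B_2$ of size $4$, and $v(z-z')=\frac14$ across them.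

\emph{The disc of $1$.} Apply Lemma~\ref{lem:staircase} to $p_0(1+z)/z^3$, so that all indices shift by $3$. For odd $\ell$, $c_3=(n^3-n)/6$ has valuation $a$ if $\ell\ge5$. By (A), (B) the corners are $(0,a)$ and $(\ell^k-3,a-k)$, $1\le k\le a$, with lengths $\ell-3,w_2,\dots,w_a$. If $\ell=3$ the staircase starts at $(0,a-1)$, the corner $k=1$, and $B_1$ is empty. For $\ell=2$ and even $n$, (C) gives the corners $(2^k-2,a-k)$, $1\le k\le a$, with lengths $2,4,\dots,2^{a-1}$, which are $w_3,\dots,w_T$. For $\ell=2$ and odd $n$, $c_3=(n^3-n)/12$ has valuation $(a+1)-2=a-1$, and (A), (B) give the corners $(0,a-1)$ and $(2^k-3,a-k)$, $2\le k\le a$, with lengths $1,4,8,\dots,2^{a-1}$. The one root of valuation $1$ is $z=-2$, that is $x=-1$, which is not a root of $Q$. The other lengths are $w_2,\dots,w_T$.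

\emph{The disc of $-1$, $\ell$ odd.} If $N\ne n$, then $n$ is odd, $c_0=0$ and $v(c_1)=v(2(n^2-1))=a$ by \eqref{eq:minusone}. For $p(-1+z)/z$, (A) and (B) give the corners $(0,a)$ and $(\ell^k-1,a-k)$, with lengths $\ell-1,w_2,\dots,w_a$. If $N=n$ is even, then $c_0=-4n$ and $c_1=2n(n+1)$ have valuation $a$, and (C) gives the corners $(0,a)$ and $(\ell^k+1,a-k)$, with lengths $\ell+1<\ell^2-\ell=w_2<\cdots$.
\end{proof}

Each nonempty block consists of roots of one factor $q_i$, so the valuation of $R$ becomes a combinatorial quantity. For a sequence $y=(y_1,\dots,y_T)$ of nonnegative numbers and $I\subseteq\{1,\dots,T\}$ let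
\[
\mu(y,I)=\sum_{k\in I}y_k,\qquad f(y,I)=\sum_{\substack{k<k'\\ \text{exactly one of }k,k'\text{ in }I}}y_k .
\]
For a disc with center $\zeta$ let $y_\zeta=(|B_1|,\dots,|B_T|)$, and let $I_\zeta$ be the set of $k$ such that $B_k$ is nonempty and consists of roots of $q_1$. Two nonempty blocks $B_k,B_{k'}$, $k<k'$, belonging to different factors contribute $|B_k||B_{k'}|/|B_{k'}|=|B_k|$ to the sum in Lemma~\ref{lem:valR}. Empty blocks come first in a disc, so pairs involving an empty block contribute $0$ to $f$. Hence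
\begin{equation}\label{eq:valRblocks}
v_\ell(R)=\sum_{\zeta^m=1}f(y_\zeta,I_\zeta),\qquad\sum_{\zeta^m=1}\mu(y_\zeta,I_\zeta)\le D_1 .
\end{equation}
A pair of blocks costs only the size of the earlier, smaller one. In particular $v_\ell(R)=0$ if $T_\ell=1$, which is what happened at all primes for $n=21$.

\section{Two upper bounds for the resultant}\label{sec:upper}

The lower bound for $\frac1n\log|R|$ is about $2\lambda(1-\lambda)\log n$. It is of order $\log n$ when the factors are of comparable size, but only about $2\log d_1$ when $d_1$ is bounded. In the first situation a bound for $f(y,I)$ that ignores $I$ suffices. In the second we must use that $q_1$ has few roots, so we bound $f(y,I)$ in terms of $\mu(y,I)$.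

\subsection{A bound independent of the degrees}

\begin{lemma}\label{lem:alternating}
Let $\sigma_k=y_1+\dots+y_k$, and suppose that $\sigma_{k-1}\le y_k$ for $2\le k\le T$. Then $f(y,I)\le\sigma_{T-1}+\sigma_{T-3}+\cdots$ (indices $\ge1$) for every $I$.
\end{lemma}

\begin{proof}
Let $f_j$ be the part of $f(y,I)$ coming from pairs $k<k'\le j$, so $f_0=f_1=0$. We show that $f_j\le f_{j-2}+\sigma_{j-1}$ for $j\ge2$. If exactly one of $j-1,j$ lies in $I$, then the pair $(j-1,j)$ contributes $y_{j-1}$, and each $k\le j-2$ is paired with exactly one of the two, so $f_j=f_{j-2}+\sigma_{j-1}$. Otherwise each $k\le j-2$ is paired with both or with neither, so $f_j\le f_{j-2}+2\sigma_{j-2}\le f_{j-2}+\sigma_{j-2}+y_{j-1}$.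
\end{proof}

\begin{proposition}\label{prop:upper1}
For every prime $\ell\mid n^3-n$,
\begin{equation}\label{eq:g}
v_\ell(R)\le ng_\ell,\qquad g_\ell=\sum_{\substack{1\le j\le T_\ell-1\\ j\text{ odd}}}\ell^{-j}<\frac\ell{\ell^2-1}.
\end{equation}
Thus $g_\ell=0$ for $T_\ell=1$, $g_\ell=\ell^{-1}$ for $T_\ell=2,3$, and $g_\ell=\ell^{-1}+\ell^{-3}$ for $T_\ell=4,5$. Moreover
\begin{equation}\label{eq:upper1}
\tfrac1n\log|R|\le0.15\log n+0.8301\ \ (n\text{ even}),\qquad\tfrac1n\log|R|\le0.15\log n+0.7261\ \ (n\text{ odd}).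
\end{equation}
\end{proposition}

\begin{proof}
The block sizes in every disc satisfy the hypothesis of Lemma~\ref{lem:alternating}. Generically $s_{k-1}\le(\ell-1)s_{k-1}=w_k$. If $|B_1|=\ell+1$, it reads $\ell^{k-1}+1\le\ell^{k-1}(\ell-1)$, true for $\ell\ge3$. In the other exceptional discs $\sigma_{k-1}\le s_{k-1}$, and $B_k$ ($k\ge2$) either has generic size or is empty together with all earlier blocks. It remains to show that $\sum_\zeta\sigma_{T-j}\le n\ell^{-j}$ for $1\le j\le T-1$. The generic value $s_{T-j}=W\ell^{-j}$ in all $m$ discs would give $N\ell^{-j}$. If $N=n$, the exceptional discs change the sum by at most $-3+1$ for odd $\ell$ and by at most $0$ for $\ell=2$. If $N\ne n$, they lower it by at least $3$, while $N\ell^{-j}\le n\ell^{-j}+1$. This proves \eqref{eq:g}.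

To sum over $\ell$ we use that few primes can have large $T_\ell$, because $\sum_\ell C_\ell\log\ell=\log(n^3-n)<3\log n$. Write $g_\ell=\frac{C_\ell}{20}+\gamma_\ell$, so that $\frac1n\log|R|\le0.15\log n+\sum\gamma_\ell\log\ell$, and bound $\gamma_\ell=g_\ell-\frac{C_\ell}{20}$. For odd $\ell$ we have $C_\ell=T_\ell$ and $\gamma_\ell<0$ if $T_\ell=1$.
\begin{itemize}
\item $\ell\ge11$, $T\ge2$: $\gamma_\ell<\frac{11}{120}-\frac1{10}<0$.
\item $\ell=3,5,7$: for $T=2$, $\gamma_\ell=\frac1\ell-\frac1{10}=\frac7{30},\frac1{10},\frac3{70}$. For $T\ge3$, $\gamma_\ell<\frac\ell{\ell^2-1}-0.15$, which is $0.225$, less than $0.06$, and negative, hence smaller.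
\item $\ell=2$, $n$ even ($C=T-1$): $T=2,3,4$ give $0.45$, $0.4$, $0.475$, and $T\ge5$ gives less than $\frac23-0.2<0.475$.
\item $\ell=2$, $n$ odd ($C=T+2$): $T=1,2,3,4$ give $-0.15$, $0.3$, $0.25$, $0.325$, and $T\ge5$ gives less than $\frac23-0.35<0.325$.
\end{itemize}
Multiplied by $\log\ell$, the maxima are less than $0.2564$, $0.1610$, $0.0834$ for $\ell=3,5,7$, and less than $0.3293$ ($n$ even), $0.2253$ ($n$ odd) for $\ell=2$. Adding them gives \eqref{eq:upper1}.
\end{proof}

\subsection{A bound proportional to $D_1$}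

If we had $f\le\frac12C_\ell\,\mu$ in every disc, then \eqref{eq:valRblocks} would give $\log|R|\le\frac32D_1\log n\approx\frac32n\kappa$, less than the lower bound $\approx2n\kappa$ for small $\lambda$. This inequality fails for long staircases when $I$ consists of early blocks, but early blocks are small compared with $W$, and so is the excess.

\begin{lemma}\label{lem:excess}
Let $w=(w_1,\dots,w_T)$ be the generic sizes at $\ell$. For every $I$,
\[
f(w,I)-\tfrac12C_\ell\,\mu(w,I)\le\delta_\ell W,
\]
where $\delta_\ell=\frac1{2\ell^2}$ for $\ell\ge5$, $\delta_3=\frac2{27}$, $\delta_2=\frac14$ for even $n$, and $\delta_2=0.0574$ for odd $n$.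
\end{lemma}

\begin{proof}
Write $f,\mu$ for $f(w,I),\mu(w,I)$ and $X=f-\frac12C_\ell\mu$. The sizes are nondecreasing, so each pair contributes at most the size of its member in $I$, and
\begin{equation}\label{eq:trivialf}
f\le(T-1)\mu .
\end{equation}
Hence $X\le0$ if $\frac12C_\ell\ge T-1$, that is, for $\ell$ odd and $T\le2$, and for $\ell=2$, $n$ odd and $T\le4$.

\emph{$\ell$ odd, $T\ge3$.} Here $s_k=\ell^k$ and $C_\ell=T$. An index $k\in I$ contributes at most $w_k$ with each later index and at most $s_{k-1}$ in total with the earlier ones, where $s_0=0$ and $s_{k-1}=\epsilon w_k$ for $k\ge2$, $\epsilon=\frac1{\ell-1}\le\frac12$. So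
\begin{equation}\label{eq:theta}
X\le\sum_{k=1}^Tw_k\max(\theta_k,0),\qquad\theta_1=\tfrac T2-1,\quad\theta_k=\tfrac T2-k+\epsilon\ \ (k\ge2).
\end{equation}
Let $i=\lfloor T/2\rfloor$. For $k>i$ we have $\theta_k\le-\frac12+\epsilon\le0$. For $k\le i$ we have $\theta_k\le(i-k)+(\frac T2-i+\epsilon)$, and $\sum_{k\le i}(i-k)w_k=s_1+\dots+s_{i-1}<\epsilon\ell^i$. Therefore $X\le2\epsilon\ell^i$ for even $T$ and $X\le(\frac12+2\epsilon)\ell^i$ for odd $T$. For $T=3$, \eqref{eq:theta} itself gives $X\le\frac12\ell=\frac W{2\ell^2}$, which is $\frac W{18}$ for $\ell=3$. Let $\ell\ge5$, so $\epsilon\le\frac14$. For even $T\ge4$, $X\le\frac12\ell^{T/2}\le\frac12\ell^{T-2}$; for odd $T\ge5$, $X\le\ell^{(T-1)/2}\le\ell^{T-3}\le\frac12\ell^{T-2}$. Let $\ell=3$, so $\epsilon=\frac12$. For $T=4$, \eqref{eq:theta} gives $X\le1\cdot3+\frac12\cdot6=\frac2{27}W$; for odd $T\ge5$, $X\le\frac32\,3^{(T-1)/2}\le\frac W{18}$; for even $T\ge6$, $X\le3^{T/2}\le\frac W{27}$.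

\emph{$\ell=2$.} The inequality is homogeneous in the sizes, so we divide them by $w_1$ and index them by $0,\dots,J$ with $J=T-1$: the sizes are $1,1,2,\dots,2^{J-1}$, the partial sum up to index $j$ is $2^j$, and $W$ becomes $2^J$. We may assume $I\ne\emptyset$, so $\mu\ge1$. Let $t=\max I$ and $r=J-t$. The $r$ indices above $t$ are not in $I$, so $f=r\mu+f_t$, where $f_t$ counts the pairs in $\{0,\dots,t\}$. By Lemma~\ref{lem:alternating}, $f_t\le2^{t-1}+2^{t-3}+\dots\le\frac23 2^t$, and $f_0=0$. Also $2^{t-1}\le\mu\le2^t$. With $\gamma=\frac12C_2$ we obtain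
\begin{equation}\label{eq:twoadic}
2^{-J}X\le2^{-r}\bigl(\tfrac23+\tfrac{r-\gamma}2\bigr)\ \ \text{if }r\le\gamma,\qquad2^{-J}X\le2^{-r}\bigl(\tfrac23+r-\gamma\bigr)\ \ \text{if }r>\gamma .
\end{equation}

Let $n$ be even, so $\gamma=J/2$ and $J\ge1$. For $J=1,2,3$ Lemma~\ref{lem:alternating} gives $f\le1,2,5$. So $X\le\frac12$ for $J=1$ and $X\le1$ for $J=2$. For $J=3$, $X\le3-\frac32$ if $\mu=1$ by \eqref{eq:trivialf}, and $X\le5-3$ if $\mu\ge2$. In each case $X\le2^J/4$. Let $J\ge4$, so $\gamma\ge2$. If $r\le\gamma$, \eqref{eq:twoadic} is negative for $r=0$, at most $\frac1{12}$ for $r=1$, and at most $\frac23\cdot2^{-2}$ for $r\ge2$. If $r>\gamma$, then $r\ge3$ and the bound is at most $2^{-r}(r-\frac43)\le\frac5{24}$, as this expression decreases for $r\ge3$. All values are below $\frac14$.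

Let $n$ be odd, so $\gamma=\frac{J+3}2$, and we may assume $J\ge4$, $\gamma\ge\frac72$. If $r\le\gamma$, the bound is at most $2^{-r}(\frac r2-\frac{13}{12})$, which is negative for $r\le2$, equals $\frac5{96}$, $\frac{11}{192}$, $\frac{17}{384}$ for $r=3,4,5$, and decreases for $r\geq4$; its maximum is $\frac{11}{192}<0.0574$. If $\gamma<r\le J$, then $r\ge4$. If $r=4$, then $J=4$, $t=0$, $\mu=1$, $f=4$ and $2^{-J}X=\frac1{32}$. If $r\ge5$, then $\gamma\ge\frac{r+3}2$ and the bound is at most $2^{-r}(\frac{r-3}2+\frac23)\le\frac5{96}$.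
\end{proof}

The exceptional discs are compared with the generic ones by monotonicity.

\begin{lemma}\label{lem:monotone}
Let $\gamma\ge0$ and $\Psi(y)=\max_I\bigl(f(y,I)-\gamma\mu(y,I)\bigr)$. Then $\Psi$ is nondecreasing in $y_1$, and raising $y_1$ by $1$ raises $\Psi$ by at most $T-1$. If $y_1=0$, then $\Psi$ is nondecreasing in $y_2$.
\end{lemma}

\begin{proof}
Fix $y_2,\dots,y_T$ and $I\cap\{2,\dots,T\}$, and let $i$ and $i'$ be the numbers of indices $2,\dots,T$ inside and outside $I$. Then $f-\gamma\mu$ equals a constant plus $iy_1$ if $1\notin I$, and the same constant plus $(i'-\gamma)y_1$ if $1\in I$. So $\Psi$ is a maximum of linear functions of $y_1$ with slopes $\max(i,i'-\gamma)\in[0,T-1]$. If $y_1=0$, the index $1$ contributes nothing and the same argument applies to $y_2,\dots,y_T$.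
\end{proof}

\begin{proposition}\label{prop:upper2}
We have $\log|R|\le\frac32D_1\Theta+(n+1)\delta+\omega$, where
\[
\begin{array}{llll}
n\text{ even:}&\Theta=\log n,&\delta=0.3655,&\omega=\log n;\\
n\text{ odd},\ T_2\ge2\text{:}&\Theta=\log n,&\delta=0.232,&\omega=0;\\
n\text{ odd},\ T_2=1\text{:}&\Theta=\log\frac n2,&\delta=0.192,&\omega=0.
\end{array}
\]
If $d_1=2$, then $n\equiv5\pmod8$ and the last case holds.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:monotone}, the bound of Lemma~\ref{lem:excess} holds in every disc whose initial blocks are smaller than generic. The only other exceptional disc has $|B_1|=\ell+1$, with $n$ even and $\ell\mid n$ odd, and there we add $T_\ell-1$. There are $N/W\le(n+1)/W$ discs, so \eqref{eq:valRblocks} gives $v_\ell(R)\le\frac12C_\ell D_1+(n+1)\delta_\ell$, plus $T_\ell-1$ in the case just named. Multiply by $\log\ell$ and sum. The extra terms add up to at most $\log n$, since $T_\ell=v_\ell(n)$ for them. The main terms give at most $\frac12D_1\cdot3\log n$. If $n$ is odd and $T_2=1$,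 then $v_2(R)=0$ and $C_2=3$, so we omit $\ell=2$ and the main terms give at most $\frac12D_1(3\log n-3\log2)$.

It remains to bound $\sum\delta_\ell\log\ell$. The values of $\ell^{-2}\log\ell$ for $\ell=5,7,11,13,17,19,23,29,31$ are less than $0.06438$, $0.03972$, $0.01982$, $0.01518$, $0.00981$, $0.00816$, $0.00593$, $0.00401$, $0.00358$, with sum less than $0.1706$. Larger primes lie in the progressions $37,43,\dots$ and $41,47,\dots$. As $t^{-2}\log t$ decreases, each term is at most its mean over the preceding interval of length $6$, so these primes give at most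
\[
\frac16\int_{31}^\infty\frac{\log t}{t^2}\,dt+\frac16\int_{35}^\infty\frac{\log t}{t^2}\,dt=\frac{1+\log31}{186}+\frac{1+\log35}{210}<0.0456 .
\]
So the primes $\ell\ge5$ contribute less than $\frac12\cdot0.22$. With $\frac2{27}\log3<0.0814$ the odd primes contribute less than $0.192$. Finally $0.192+\frac14\log2<0.3655$ and $0.192+0.0574\log2<0.232$.

If $d_1=2$, then $n$ is odd by \eqref{eq:start} and $d_2$ is odd, so $v_2(n-1)=2$. Then $n\equiv5\pmod8$, $a=2$ and $T_2=1$.
\end{proof}

\section{Comparison of the bounds}\label{sec:compare}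

For large $n$ the leading terms of $\log|R|/(n\log n)$ are $2\lambda(1-\lambda)$ from below, and $0.15$ and $\frac32\lambda$ from above. The first upper bound wins when $2\lambda(1-\lambda)>0.15$, the second when $\lambda<\frac14$. We cut at $\lambda=0.14$, where $2\lambda(1-\lambda)=0.2408$. Small $\lambda$ forces large $n$, so lower-order terms are harmless below the cut. Above it we must follow them down to small $n$. We use
\begin{equation}\label{eq:logn}
\log n\le\Lambda+\tfrac1{n-1}\ \ (n\text{ even}),\qquad\log n\le\Lambda+\log2+\tfrac1{n-1}\ \ (n\text{ odd}).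
\end{equation}

\subsection{The range $\lambda<0.14$}

If $d_1\ge3$, then $\Lambda>\log3/0.14>7.847$ and $M>2550$, so $n>2550$ for even $n$ and $n>5100$ for odd $n$. If $d_1=2$, then $\Lambda>\log2/0.14>4.951$, $M\ge142$ and $n\ge285$. Since both bounds now depend on $D_1$, we go back to Proposition~\ref{prop:lower1} and put
\[
\Phi(u)=D\kappa+u(\Lambda-2\kappa)+2\log2\cdot\frac{u(D-u)}D+\eta-\tfrac12\log bc-\tfrac32u\Theta .
\]
Propositions~\ref{prop:lower1} and~\ref{prop:upper2} give $\Phi(D_1)\le(n+1)\delta+\omega$. For $u\ge0$ we have $\Phi'(u)\le\Lambda+2\log2-\frac32\Theta$. This is less than $2\log2-\frac12\log n$ for even $n$ and less than $\frac52\log2-\frac12\log n$ for odd $n$, where $\Lambda<\log\frac n2\le\Theta$. So $\Phi$ decreases, and $\Phi(D_1)$ is at least the value of $\Phi$ at the right end of the range \eqref{eq:degrees}. Let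
\[
\rho_0=\kappa\left(\tfrac12-2\lambda\right)+2\log2\cdot\lambda(1-\lambda).
\]
If $d_1\ge3$, then $\rho_0\ge\frac12\log3-(2\log3-2\log2)\lambda-2\log2\cdot\lambda^2\ge0.5493-0.8110\lambda-1.3863\lambda^2$, because $\frac12-2\lambda>0$; this is at least $0.408$ for $\lambda<0.14$.

\emph{$n$ even.} At $u=n\lambda+1$ we have $D\kappa+u(\Lambda-2\kappa)=2n\kappa(1-\lambda)-4\kappa+\Lambda$ and $u(D-u)-Dn\lambda(1-\lambda)=n(1-4\lambda)-3+2n\lambda(1-\lambda)>0$. By \eqref{eq:logn}, $\frac32u\log n\le\frac32n\kappa+\frac{1.5n\lambda}{n-1}+\frac32\log n$. Using also $\Lambda\ge\log n-\frac1{n-1}$ and the bound for $\frac12\log bc$,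
\[
\Phi(D_1)\ge n\rho_0-4\kappa-\tfrac52\log n+\Bigl(2-\tfrac4n+1.242-\tfrac1{n-1}-\tfrac{0.21n}{n-1}\Bigr)>n\rho_0-4\kappa-\tfrac52\log n .
\]
With $4\kappa<0.56\log n$ we get $\rho_0<\delta+(\delta+4.06\log n)/n<0.3655+0.013$ for $n>2550$, contradicting $\rho_0\ge0.408$.

\emph{$n$ odd.} At $u=n\lambda$ we have $D\kappa+u(\Lambda-2\kappa)=2n\kappa(1-\lambda)-3\kappa$ and $u(D-u)/D=n\lambda(1-\lambda)-\frac{3n\lambda^2}{n-3}$. By \eqref{eq:logn}, $\frac32u\Theta\le\frac32n\kappa+\frac{1.5n\lambda}{n-1}$ if $T_2=1$, with an additional term $\frac32n\lambda\log2$ if $T_2\ge2$. Put $\rho=\rho_0$ if $T_2=1$ and $\rho=\rho_0-\frac32\lambda\log2$ if $T_2\ge2$. Then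
\[
\Phi(D_1)\ge n\rho-3\kappa-\tfrac52\log n+\Bigl(\eta+2.628-6\log2\cdot\tfrac{n\lambda^2}{n-3}-\tfrac{1.5n\lambda}{n-1}\Bigr),
\]
and for $n\ge285$ the bracket is at least $2.47+2.62-0.09-0.22>0$. Hence $\rho<\delta+(\delta+3\kappa+2.5\log n)/n$. If $d_1\ge3$, then $3\kappa<0.42\log n$, $n>5100$, and the fraction is less than $(0.232+2.92\log n)/n<0.006$. There are three cases.
\begin{itemize}
\item $T_2\ge2$, so $d_1\ge3$: $\rho\ge0.5493-1.8507\lambda-1.3863\lambda^2\ge0.2629>0.232+0.006$.
\item $T_2=1$, $d_1\ge3$: $\rho\ge0.408>0.192+0.006$.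
\item $T_2=1$, $d_1=2$: $\rho=\frac12\log2-2\log2\cdot\lambda^2\ge0.319$, while for $n\ge285$ the right side is less than $0.192+(0.192+2.08+2.5\log n)/n<0.192+0.058$.
\end{itemize}
Each case is contradictory.

\subsection{The range $\lambda\ge0.14$ with $d_1\ge3$}

\emph{Small $n$.} For even $n<34$, the odd number $M\le31$ is not a prime power, so $n=16$ or $22$, and $n+1$ is prime. For odd $n<41$, $M<20$ is a product of coprime integers $d_2>d_1\ge3$, so $M=12$ or $15$ and $n=25$ or $31$. Lemma~\ref{lem:eisenstein} excludes $n=16,22,31$. For $n=25$ we have $n^3-n=24\cdot25\cdot26$, so $T_2=T_5=2$ and $T_3=T_{13}=1$, and \eqref{eq:g} gives $\log|R|\le\frac{25}2\log2+5\log5<16.8$. But $d_1=3$, $\lambda=\log3/\log12=0.4421\ldots$, $2\lambda(1-\lambda)(\Lambda+\log2)>1.567$ and $E<11.7$, so Proposition~\ref{prop:lower2} gives $\log|R|>39.1-11.7$.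

\emph{The general inequality.} Let $n\ge34$ be even or $n\ge41$ odd, and put $S=2\lambda(1-\lambda)(\Lambda+\log2)-0.15\Lambda$. Proposition~\ref{prop:lower2}, \eqref{eq:upper1}, \eqref{eq:logn} and $\kappa\ge\log3$ give
\begin{align}
S&\le0.8301+\frac{0.15}{n-1}+\frac{5\log n-4\log3+1}n&&(n\text{ even}),\label{eq:even}\\
S-0.15\log2&\le0.7261+\frac{0.15}{n-1}+\frac{5.5\log n-3\log3-3.049+7.5/n}n&&(n\text{ odd}).\label{eq:odd}
\end{align}
Both right sides decrease in $n$, since $(A\log n-B)/n$ decreases when $\log n>1+B/A$. To bound $S$ from below let $\tau=\log3/\Lambda\le\lambda$ and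
\[
\phi(\tau)=\log3\cdot\Bigl(2-2\tau-\frac{0.15}\tau\Bigr)+2\log2\cdot\tau(1-\tau).
\]
For fixed $\Lambda$, $S$ increases with $\lambda\in(0,\frac12]$, and replacing $\lambda$ by $\tau$ turns $S$ into $\phi(\tau)$; so $S\ge\phi(\tau)$. If $\tau<0.14$ we replace $\lambda$ by $0.14$ instead and get $S\ge0.0908\Lambda+0.2408\log2\ge\phi(0.14)$, since $\Lambda>\log3/0.14$ and equality would hold at that value. So $S\ge\phi(\max(\tau,0.14))$. The function $\phi$ is concave, so its minimum on an interval is attained at an endpoint. Its two summands and their sum, rounded down, are: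
\[
\begin{array}{c|cccccccc}
\tau&0.14&0.16&0.2&0.25&0.285&0.3&0.3143&0.367\\\hline
\text{first}&0.7125&0.8157&0.9338&0.9887&0.9927&0.9887&0.9823&0.9418\\
\text{second}&0.1669&0.1863&0.2218&0.2599&0.2824&0.2911&0.2987&0.3220\\
\phi\ge&0.8794&1.0020&1.1556&1.2486&1.2751&1.2798&1.2810&1.2638
\end{array}
\]
An upper bound $\tau\le\tau_1$ means $M\ge3^{1/\tau_1}$, which bounds $n$ from below: $3^{1/0.16}>959$, $3^{1/0.2}=243$, $3^{1/0.25}=81$, $3^{1/0.285}>47$, $3^{1/0.3}>38$.

For even $n\ge34$ we have $\tau\le\log3/\log33<0.3143$ and $n=M+1$. In the next table the third to fifth rows are upper bounds, evaluated at the $n$ of the second row.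
\[
\begin{array}{l|ccccc}
\tau\in&(0,0.16]&[0.16,0.2]&[0.2,0.25]&[0.25,0.285]&[0.285,0.3143]\\\hline
n\ge&960&244&82&48&34\\
0.15/(n-1)&0.0002&0.0007&0.0019&0.0032&0.0046\\
\text{last term of \eqref{eq:even}}&0.0323&0.0988&0.2274&0.3326&0.4188\\
\text{right side of \eqref{eq:even}}&0.863&0.930&1.060&1.167&1.254\\
S\ge&0.879&1.002&1.155&1.248&1.275
\end{array}
\]
For odd $n\ge41$ we have $\tau\le\log3/\log20<0.367$, $n=2M+1$ and $0.15\log2<0.1040$.
\[
\begin{array}{l|cccc}
\tau\in&(0,0.16]&[0.16,0.2]&[0.2,0.3]&[0.3,0.367]\\\hline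
n\ge&1919&487&79&41\\
0.15/(n-1)&0.0001&0.0004&0.0020&0.0038\\
\text{last term of \eqref{eq:odd}}&0.0184&0.0570&0.2252&0.3480\\
\text{right side of \eqref{eq:odd}}&0.745&0.784&0.954&1.079\\
S-0.15\log2\ge&0.775&0.898&1.051&1.159
\end{array}
\]
In every column the last row exceeds the row above it, which contradicts \eqref{eq:even} and \eqref{eq:odd}.

\subsection{The range $\lambda\ge0.14$ with $d_1=2$}

Here $n\equiv5\pmod8$, $T_2=1$ and $C_2=3$. The condition $\lambda\ge0.14$ gives $\Lambda\le\log2/0.14<4.952$ and $M\le141$, so $13\le n\le283$. The lower bound is weakest in this case, and \eqref{eq:upper1} is too coarse; but $g_2=0$, and in this short range few odd primes can divide $n^3-n$ twice. Since $\lambda\Lambda=\log2$, we have $2\lambda(1-\lambda)(\Lambda+\log2)=2\log2\cdot(1-\lambda^2)$, and Proposition~\ref{prop:lower2} gives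
\[
\tfrac1n\log|R|\ge L(n):=2\log2\cdot(1-\lambda^2)-\frac{5.5\log n-3\log2-3.049+7.5/n}n,\qquad\lambda=\frac{\log2}{\log\frac{n-1}2}.
\]
For $n\ge13$ both $\lambda$ and the subtracted fraction decrease, so $L$ increases. To four places its two terms are $1.1788$ and $0.7351$ for $n=13$, $1.3287$ and $0.2886$ for $n=61$, $1.3561$ and $0.1113$ for $n=221$. Hence $L(13)>0.44$, $L(61)>1.039$, $L(221)>1.244$.

By \eqref{eq:g}, $\frac1n\log|R|\le U:=\sum g_\ell\log\ell$, summed over the odd primes with $C_\ell\ge2$, and for these $\prod\ell^{C_\ell}<n^3/8$ because $8\mid n^3-n$. Both $\frac{\log\ell}\ell$ and $\frac{\ell\log\ell}{\ell^2-1}=\frac{\log\ell}\ell\cdot\frac{\ell^2}{\ell^2-1}$ decrease for $\ell\ge3$, so the smallest primes give the largest terms.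
\begin{itemize}
\item $n=13,21,29,37,45,53$. In $12\cdot13\cdot14$, $20\cdot21\cdot22$, $28\cdot29\cdot30$, $36\cdot37\cdot38$, $44\cdot45\cdot46$, $52\cdot53\cdot54$ no odd prime other than $3$ occurs twice, and $C_3\le3$. So $U\le\frac13\log3<0.367<L(13)\le L(n)$.
\item $61\le n\le220$. Here $n^3/8\le1331000<1334025=(3\cdot5\cdot7\cdot11)^2$, so at most three primes occur, and $U<\frac38\log3+\frac5{24}\log5+\frac7{48}\log7<1.0312<L(61)\le L(n)$.
\item $221\le n\le283$. Here $n^3/8<2.84\cdot10^6<9\cdot1334025$. So at most four primes occur, and if four occur, then all $C_\ell\le3$, since one $C_\ell\ge4$ would multiply the product of the four squares by at least $9$. In that case $U\le\frac{\log3}3+\frac{\log5}5+\frac{\log7}7+\frac{\log11}{11}<1.185$; otherwise $U<1.0312$. In both cases $U<L(221)\le L(n)$.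
\end{itemize}
These cases cover all $n\equiv5\pmod8$ in $[13,283]$, and each contradicts $L(n)\le U$.

The assumption $Q=q_1q_2$ has led to a contradiction for every value of $\lambda$ and $d_1$. By Gauss' lemma $Q$ is irreducible over $\mathbb Q$, and Theorem~\ref{thm:main} is proved.

\begin{thebibliography}{1}

\bibitem{noncycl}
\emph{Classes of polynomials having only one non-cyclotomic irreducible factor},
\texttt{http://www.math.sc.edu/\textasciitilde filaseta/trifmaterial/papers/noncycl.pdf}

\end{thebibliography}
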